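\title{Ample line bundles on a fixed surface whose first globally generated power is unbounded}

\begin{abstract}
For an ample line bundle $L$ on a smooth complex projective surface $S$, let $\nu(L)$ be the least $m\ge 1$ such that $L^{m}$ is globally generated. We show that $\nu$ can be unbounded on a fixed surface: if $C$ is a double cover of genus $g\ge 2$ of an elliptic curve $E$, then $C\times E$ carries ample line bundles $L_n$ with $L_n^2=4$ and $\nu(L_n)\ge (g-1)n^2/2$. For $g=2$ we obtain $\nu(L_n)=n^2/2+2$ for $n$ even and determine $\nu(L_n)$ up to one for $n$ odd. We decide on which products $C\times E$ the function $\nu$ is unbounded, carry the examples over to blow-ups and to higher dimension, and derive boundedness criteria from Reider's theorem.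
\end{abstract}

\section{Introduction}

Let $L$ be an ample line bundle on a smooth complex projective variety. For large $m$ the power $L^m=L^{\otimes m}$ is globally generated, that is, at every point some global section does not vanish. Hence
\[
\nu(L)=\min\{m\ge 1 \mid L^{m}\text{ is globally generated}\}
\]
is finite; it is the first power whose complete linear system defines a morphism to projective space. The following question comes from \cite{MFO}.
\begin{quote}
Do there exist a smooth complex projective surface $S$ and a sequence $(L_n)$ of ample line bundles on $S$ such that $\nu(L_n)\to\infty$?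
\end{quote}

The simplest cases suggest a negative answer. On a curve of genus $g$ every line bundle of degree at least $2g$ is globally generated, so $\nu\le\max(1,2g)$. On a surface $S$, Reider's theorem (recalled in Section~\ref{sec:other}) shows that the adjoint bundle $K_S\otimes L^m$ is globally generated for every ample $L$ and every $m\ge3$; it also gives $\nu\le 3$ when $-K_S$ is nef, and a bound for $\nu$ when the Picard number is one.

The bound for curves, however, has to grow with the genus. Let $L$ have degree $1$ on a curve $C$ of genus $g\ge1$, and fix $x\in C$. If $L^m$ is globally generated, then $h^0(L^m)\ge2$, so $L^m(-x)$ is effective and lies in the image of $C^{m-1}\to\operatorname{Pic}^{m-1}(C)$, which has dimension at most $m-1$. The map $L\mapsto L^m(-x)$ from $\operatorname{Pic}^1(C)$ to $\operatorname{Pic}^{m-1}(C)$ is surjective, so for $m\le g$ this is a proper closed condition on $L$, and a general $L$ of degree $1$ has $\nu(L)\ge g+1$. Now a single surface contains curves of unbounded genus, and global generation passes to restrictions. One is led to look for ample bundles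 $L_n$ that have bounded degree on curves $X_n\subset S$ whose genus tends to infinity. The difficulty is that $L_n|_{X_n}$ is far from general in $\operatorname{Pic}(X_n)$: it comes from $\operatorname{Pic}(S)$, whose dimension is fixed. The dimension count must be replaced by a description of \emph{all} globally generated bundles of low degree on $X_n$. Such a description is available when $X_n$ is a cover of bounded degree of an elliptic curve, and this dictates the choice of $S$.

Let $E$ be an elliptic curve with origin $o$, let $\pi\colon C\to E$ be a nonconstant morphism of degree $d$ from a curve of genus $g\ge2$ (so $d\ge2$), and let $S=C\times E$ with projections $p\colon S\to C$ and $r\colon S\to E$. For $n\ge1$ put $q_n\colon S\to E$, $q_n(c,y)=\pi(c)-ny$, and for $Q\in\operatorname{Pic}^0(C)$ put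
\begin{equation}\label{eq:Ln}
L_n=q_n^*\mathcal O_E(o)\otimes r^*\mathcal O_E(o)\otimes p^*Q .
\end{equation}
The curves $X_n$ are the fibers of $q_n$. When $d=2$ we write $\sigma$ for the covering involution of $\pi$ and choose $Q$ such that
\begin{equation}\label{eq:Q}
Q \text{ is not torsion}\qquad\text{and}\qquad \sigma^*Q\cong Q^{-1}.
\end{equation}
Double covers of every genus $g\ge2$ exist over every $E$, and each of them carries such a $Q$ (Lemma~\ref{lem:exist}). The answer to the question is yes.

\begin{theorem}\label{thm:main}
Let $\pi\colon C\to E$ be a double cover of an elliptic curve with $g=g(C)\ge2$, let $S=C\times E$, and let $Q$ satisfy \eqref{eq:Q}. For $n\ge1$ the line bundle $L_n$ is ample, $L_n^2=4$, and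
\[
\nu(L_n)\ge \frac{(g-1)n^2}{2}.
\]
In particular $\nu(L_n)\to\infty$.
\end{theorem}

In genus two the bound is sharp up to an additive constant.

\begin{theorem}\label{thm:exact}
In the situation of Theorem~\ref{thm:main}, let $g=2$. For $n$ even, $H^0(L_n^m)=0$ for $1\le m\le n^2/2$, $H^0(L_n^{n^2/2+1})\ne0$, and $\nu(L_n)=\frac{n^2}{2}+2$. For $n$ odd, $\frac{n^2+3}{2}\le\nu(L_n)\le\frac{n^2+5}{2}$. Thus even the first $m$ with $L_n^m$ effective is unbounded.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $C$ be a curve of genus $g$ and $E$ an elliptic curve. Then $\nu$ is unbounded on the ample line bundles of $C\times E$ if and only if $g\ge2$ and there is a nonconstant morphism $C\to E$. In the bounded case $\nu\le\max(2,2g)$.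
\end{theorem}

\begin{theorem}\label{thm:other}
\begin{enumerate}
\item[(a)] The function $\nu$ is unbounded on some smooth projective variety of every dimension $\ge2$ (it is bounded on every curve), and on every blow-up of the surface $S$ of Theorem~\ref{thm:main} at finitely many distinct points.
\item[(b)] Let $S$ be any smooth projective surface. If $L$ is ample, $t\ge0$ is real and $tL-K_S$ is nef, then $L^m$ is globally generated for all integers $m>t+2$. Hence $\nu\le3$ if $-K_S$ is nef, and $\nu$ is bounded if the cone of curves $\overline{NE}(S)$ is rational polyhedral, for example if $S$ has Picard number one.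
\end{enumerate}
\end{theorem}

We do not classify the surfaces on which $\nu$ is unbounded. All our examples use a positive-dimensional $\operatorname{Pic}^0(S)$, and for surfaces with $q=h^1(\mathcal O_S)=0$ we make no claim beyond Theorem~\ref{thm:other}(b).

\medskip
\noindent\emph{Conventions.} We work over $\mathbb C$. Curves are smooth, projective and connected unless said otherwise, and $\equiv$ is numerical equivalence. By the Nakai--Moishezon criterion, a line bundle $L$ on a smooth projective surface is ample if and only if $L^2>0$ and $L\cdot D>0$ for every irreducible curve $D$; in particular ampleness depends only on the numerical class. Multiplication by an integer $k$ on $E$ has degree $k^2$, and we give constant maps degree $0$.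

\section{The bundles $L_n$ and the fibers of $q_n$}\label{sec:setup}

In this section $\pi$ has arbitrary degree $d\ge2$, $g\ge2$, and $Q\in\operatorname{Pic}^0(C)$ is arbitrary.

\subsection*{Numerical properties}
Let $A=E\times E$ with projections $p_1,p_2$, and let $f=\pi\times\mathrm{id}\colon S\to A$, a finite morphism of degree $d$. The map $\varphi_n(x,y)=(x-ny,y)$ is an automorphism of $A$, so
\[
\Theta_n=\varphi_n^*\bigl(\mathcal O_E(o)\boxtimes\mathcal O_E(o)\bigr)
\]
is ample with $\Theta_n^2=2$. Since $\varphi_n\circ f=(q_n,r)$, we have $L_n=f^*\Theta_n\otimes p^*Q$. The pullback of an ample bundle under a finite map is ample and $p^*Q\equiv0$, so $L_n$ is ample and $L_n^2=2d$. For a morphism $j$ from a curve to $A$ or to $S$, the definitions give, respectively,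
\begin{equation}\label{eq:deg}
\deg j^*\Theta_n=\deg(p_1\varphi_n j)+\deg(p_2j),\qquad \deg j^*L_n=\deg(q_nj)+\deg(rj).
\end{equation}
For instance $\Theta_n\cdot(\{x\}\times E)=L_n\cdot(\{c\}\times E)=n^2+1$.

\begin{remark}\label{rem:torsion}
If $Q^k\cong\mathcal O_C$, then $L_n^{2k}=f^*\varphi_n^*\bigl(\mathcal O_E(2k\,o)\boxtimes\mathcal O_E(2k\,o)\bigr)$ is globally generated, so $\nu(L_n)\le2k$ for all $n$. Thus $Q$ must be non-torsion, and each $L_n$ is numerically equivalent to a bundle with $\nu\le2$: the unboundedness is invisible to intersection numbers.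
\end{remark}

\subsection*{The fibers}
For $z\in E$ let
\[
X=X_{n,z}=q_n^{-1}(z)=\{(c,y)\in C\times E : \pi(c)=ny+z\},
\]
and let $h=p|_X$ and $\pi'=r|_X$; we suppress $n$ and $z$ from the notation for these maps. With $\mu(y)=ny+z$, the curve $X$ is the fiber product
\[
\begin{array}{ccc}
X & \stackrel{h}{\longrightarrow} & C\\
{\scriptstyle\pi'}\downarrow\;\; & & \;\;\downarrow{\scriptstyle\pi}\\
E & \stackrel{\mu}{\longrightarrow} & E .
\end{array}
\]
As $\mu$ is \'etale of degree $n^2$, so is $h$, and $X$ is smooth. As $\pi$ is finite and flat of degree $d$, so is $\pi'$. Since $q_n$ is constant on $X$, formula \eqref{eq:Ln} gives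
\begin{equation}\label{eq:restr}
L_n^m|_X\cong \pi'^*\mathcal O_E(m\,o)\otimes h^*Q^m,\qquad \deg L_n^m|_X=dm .
\end{equation}

\begin{lemma}\label{lem:conn}
If $d=2$ or $\gcd(n,d)=1$, then $X_{n,z}$ is connected, of genus $1+n^2(g-1)$.
\end{lemma}

\begin{proof}
Every component of $X$ is finite over $C$ and over $E$, hence surjects onto both. Let $d=2$. If $X$ were disconnected, each component would have degree $1$ over $E$, so it would be an elliptic curve mapping onto $C$, which is impossible for $g\ge2$.

Let $\gcd(n,d)=1$. The group $E[n]$ of $n$-torsion points, of order $n^2$, acts on $X$ by $\tau\cdot(c,y)=(c,y+\tau)$, transitively on each fiber of $h$. Every component meets a given fiber of $h$, so $E[n]$ permutes the components transitively and their number $s$ divides $n^2$. The action of $\tau$ covers the translation by $\tau$ on $E$, so all components have the same degree over $E$, and $s$ divides $d$. Hence $s=1$.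

The Riemann--Hurwitz formula for the \'etale map $h$ gives $2g(X)-2=n^2(2g-2)$.
\end{proof}

Some hypothesis is needed here: if $\pi=n\pi_0$ for a morphism $\pi_0\colon C\to E$, then $X_{n,o}=\{\pi_0(c)-y\in E[n]\}$ is a disjoint union of $n^2$ copies of $C$.

So $L_n$ has degree $d$, independent of $n$, on curves whose genus grows like $n^2$, and these curves are covers of degree $d$ of $E$. This is the configuration asked for in the introduction.

\subsection*{Existence of $\pi$ and $Q$}
For a finite morphism $a\colon Y\to Z$ of curves, push-forward of divisors induces a homomorphism $\operatorname{Nm}_a\colon\operatorname{Pic}(Y)\to\operatorname{Pic}(Z)$, the norm, and $\operatorname{Nm}_a(a^*T)\cong T^{\deg a}$.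

\begin{lemma}\label{lem:exist}
Every elliptic curve $E$ has a double cover $\pi\colon C\to E$ of any given genus $g\ge2$. For every such cover there is $Q\in\operatorname{Pic}^0(C)$ satisfying \eqref{eq:Q}.
\end{lemma}

\begin{proof}
Take a reduced divisor $b$ of degree $2g-2$ on $E$ and a line bundle $\eta$ with $\eta^2\cong\mathcal O_E(b)$; it exists because $\deg b$ is even and $\operatorname{Pic}^0(E)$ is divisible. The associated double cover is smooth since $b$ is reduced and connected since $b\neq0$, and Riemann--Hurwitz gives $2g(C)-2=\deg b$.

For $x\in C$ we have $x+\sigma(x)=\pi^*\pi(x)$ as divisors, so $P\otimes\sigma^*P\cong\pi^*\operatorname{Nm}_\pi P$. The endomorphism $P\mapsto P\otimes\sigma^*P$ of $\operatorname{Pic}^0(C)$ therefore has image of dimension at most $1$, and its kernel $\{Q:\sigma^*Q\cong Q^{-1}\}$ has dimension at least $g-1\ge1$. The kernel is uncountable, while torsion points are countable.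
\end{proof}

\begin{example}
For $g=2$ everything is explicit. Write $E$ as $w^2=a(u)$ with $a$ a cubic with distinct nonzero roots, let $C$ be the curve $w^2=a(t^2)$, and let $\pi(t,w)=(t^2,w)$, so that $\sigma(t,w)=(-t,w)$. Let $\iota(t,w)=(t,-w)$ be the hyperelliptic involution; it acts as $-1$ on $\operatorname{Pic}^0(C)$ because the class of $x+\iota(x)$ does not depend on $x$. The quotient of $C$ by $\sigma\iota$ is the genus one curve $E_2$ given by $s^2=u\,a(u)$, with $s=tw$. Let $\pi_2\colon C\to E_2$ be the quotient map and $Q=\pi_2^*T$ with $T\in\operatorname{Pic}^0(E_2)$ non-torsion. Then $Q$ is invariant under $\sigma\iota$, so $\sigma^*Q\cong\iota^*Q\cong Q^{-1}$, and $Q$ is non-torsion since $\operatorname{Nm}_{\pi_2}Q^k\cong T^{2k}$.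
\end{example}

\section{Pencils on covers of an elliptic curve}\label{sec:pencil}

We first look at the smallest case in which $Q$ matters.

\begin{example}\label{ex:small}
Let $d=2$, $g=2$, $n=3$, $m=2$. Then $X$ has genus $10$, and $N=L_3^2|_X=\pi'^*\mathcal O_E(2o)\otimes h^*Q^2$ has degree $4$. If $Q$ is trivial, $N$ is globally generated, being the pullback of a bundle of degree $2$ on $E$. We claim that such pullbacks are the only globally generated bundles of degree $4$ on $X$. Indeed, two sections without common zeros define a function $\phi\colon X\to\mathbb P^1$ of degree $4$. The field $\mathbb C(X)$ is quadratic over $\mathbb C(E)$, so either $\phi\in\mathbb C(E)$ or $\mathbb C(E)(\phi)=\mathbb C(X)$. In the second case $(\phi,\pi')$ maps $X$ birationally onto a curve $\Gamma\subset\mathbb P^1\times E$ that meets the fibers of the two projections in $4$ and $2$ points. Then $\Gamma^2=2\cdot4\cdot2=16$ and $K\cdot\Gamma=-2\cdot4=-8$, so $\Gamma$ has arithmetic genus $1+\frac{16-8}{2}=5<10$, which is absurd. So $\phi$ comes from $E$, and so does $N=\phi^*\mathcal O(1)$; in particular $N$ is invariant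 under the covering involution $\sigma'$ of $\pi'$. But if $Q$ satisfies \eqref{eq:Q}, then $N\otimes\sigma'^*N^{-1}\cong h^*Q^4$, whose norm along $h$ is $Q^{36}\not\cong\mathcal O_C$. Hence $L_3^2$ is not globally generated.
\end{example}

The genus comparison works for covers of any degree; the only change is that $\mathbb C(E)(\phi)$ may be an intermediate field.

\begin{lemma}\label{lem:CS}
Let $\pi'\colon X\to E$ be a morphism of degree $d\ge1$ from a curve to an elliptic curve, and let $N$ be a globally generated line bundle of degree $k>0$ on $X$. If $g(X)>1+(d-1)k$, then $\pi'$ factors as $X\stackrel{\rho}{\to}D\to E$ with $D$ a curve, $\deg\rho\ge2$ and $N\in\rho^*\operatorname{Pic}(D)$.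
\end{lemma}

\begin{proof}
Choose a section $s\neq0$ of $N$. For each of its finitely many zeros, the sections vanishing there form a hyperplane of $H^0(N)$, so there is a section $s'$ outside all these hyperplanes. The pair $(s,s')$ defines $\phi\colon X\to\mathbb P^1$ with $\phi^*\mathcal O(1)\cong N$, of degree $k$. Let $\Gamma$ be the image of $(\phi,\pi')\colon X\to\mathbb P^1\times E$, let $D$ be its normalization and $\rho\colon X\to D$ the induced map. Both $\pi'$ and $\phi$ factor through $\rho$, so $N\in\rho^*\operatorname{Pic}(D)$.

Suppose $\deg\rho=1$, so that $X$ is the normalization of $\Gamma$. The numerical classes on $\mathbb P^1\times E$ are generated by $e=[\mathrm{pt}\times E]$ and $\ell=[\mathbb P^1\times\mathrm{pt}]$, with $e^2=\ell^2=0$, $e\cdot\ell=1$ and $K\equiv-2e$. From $\Gamma\cdot e=\deg\phi=k$ and $\Gamma\cdot\ell=\deg\pi'=d$ we get $\Gamma\equiv de+k\ell$, so $\Gamma^2=2dk$ and $K\cdot\Gamma=-2k$. By adjunction $g(X)\le p_a(\Gamma)=1+(d-1)k$, against the hypothesis.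
\end{proof}

\begin{corollary}\label{cor:CS}
Suppose that $X=X_{n,z}$ is connected, that $L_n^m|_X$ is globally generated for some $m\ge 1$, and that $n^2(g-1)>d(d-1)m$. Then $\pi'$ factors as $X\stackrel{\rho}{\to}D\to E$ with $\deg\rho\ge2$ and $h^*Q^m\in\rho^*\operatorname{Pic}^0(D)$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:CS} with $k=dm$ and $g(X)=1+n^2(g-1)$. Both $L_n^m|_X$ and $\pi'^*\mathcal O_E(m\,o)$ lie in $\rho^*\operatorname{Pic}(D)$, so by \eqref{eq:restr} $h^*Q^m\cong\rho^*T$ for some $T$, and $\deg\rho\cdot\deg T=0$.
\end{proof}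

\begin{proposition}\label{prop:restr}
Let $d=2$ and let $Q$ satisfy \eqref{eq:Q}. If $L_n^m|_{X_{n,z}}$ is globally generated for some $z\in E$ and $m\ge1$, then $m\ge n^2(g-1)/2$.
\end{proposition}

\begin{proof}
The curve $X$ is connected by Lemma~\ref{lem:conn}. Suppose $n^2(g-1)>2m$. In Corollary~\ref{cor:CS} we have $\deg\rho\cdot\deg(D\to E)=2$ and $\deg\rho\ge2$, so $D\cong E$ and $h^*Q^m\cong\pi'^*T$ with $T\in\operatorname{Pic}(E)$. The involution $\sigma'(c,y)=(\sigma c,y)$ of $X$ satisfies $\pi'\sigma'=\pi'$ and $h\sigma'=\sigma h$. Therefore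
\[
h^*Q^m\cong\pi'^*T\cong\sigma'^*\pi'^*T\cong\sigma'^*h^*Q^m\cong h^*\sigma^*Q^m\cong h^*Q^{-m},
\]
so $h^*Q^{2m}\cong\mathcal O_X$. The norm along $h$ gives $Q^{2mn^2}\cong\mathcal O_C$, which contradicts \eqref{eq:Q}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Ampleness and $L_n^2=2d=4$ were shown in Section~\ref{sec:setup}. If $L_n^m$ is globally generated, so is its restriction to $X_{n,z}$, and Proposition~\ref{prop:restr} applies.
\end{proof}

\section{Exact values in genus two}\label{sec:exact}

Let $d=2$, $g=2$, and let $Q$ satisfy \eqref{eq:Q}. To compute sections we push $L_n^m$ forward to $A$. This raises the rank to two, but on $A$ all the relevant curves are elliptic, and there cohomology is governed by slopes.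

\subsection*{Semistable bundles}
The slope of a vector bundle $V$ on a curve is $\deg V/\operatorname{rk}V$. A bundle of rank $2$ is \emph{semistable} (\emph{stable}) if every line subbundle has degree at most (less than) its slope. These properties are preserved by duals and by twists with line bundles. We use three facts.
\begin{enumerate}
\item[(S1)] The pullback of a semistable bundle under a finite morphism of curves is semistable \cite[Lemma 6.4.12]{Laz}.
\item[(S2)] On an elliptic curve $\chi(V)=\deg V$. If $V$ is semistable, then $H^0(V)=0$ when the slope is negative, since a nonzero section generates a line subbundle of degree $\ge0$; and $H^1(V)\cong H^0(V^\vee)^\vee=0$ when the slope is positive.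
\item[(S3)] Stable bundles of rank $2$ and degree $-1$ on an elliptic curve are determined by their determinant \cite{Atiyah}.
\end{enumerate}

Let $V_m=\pi_*Q^m$. It has rank $2$, and $\deg V_m=\chi(V_m)=\chi(Q^m)=1-g=-1$.

\begin{lemma}\label{lem:stable}
For $m\ge1$ the bundle $V_m$ is stable, of slope $-\frac12$.
\end{lemma}

\begin{proof}
Let $T\subset V_m$ be a line subbundle of degree $\ge0$. By adjunction there is a nonzero map $\pi^*T\to Q^m$, and $\deg\pi^*T\ge0=\deg Q^m$, so it is an isomorphism. Then $Q^m\cong\sigma^*Q^m\cong Q^{-m}$ and $Q$ is torsion, contrary to \eqref{eq:Q}.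
\end{proof}

This is where \eqref{eq:Q} enters; for $Q=\mathcal O_C$ the bundle $\pi_*\mathcal O_C$ contains $\mathcal O_E$ and is unstable. By flat base change and the projection formula,
\[
W_m:=f_*L_n^m\cong p_1^*V_m\otimes\Theta_n^m .
\]
Since $V_m$ is semistable, $W_m$ should behave like the class $\frac12c_1(W_m)\equiv m\Theta_n-\frac12v$, where $v=\{o\}\times E$. By \eqref{eq:deg},
\[
\bigl(m\Theta_n-\tfrac12v\bigr)^2=2m^2-m(n^2+1)=2m\Bigl(m-\frac{n^2+1}{2}\Bigr).
\]
So one expects no sections below the threshold $\frac{n^2+1}2$ and positivity above it.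

\subsection*{Below the threshold}
It suffices to cover $A$ by elliptic curves on which $W_m$ has negative slope. On a translate of $t\mapsto(at,bt)$ with integers $a\neq0$ and $b$, the slope is $-\frac{a^2}{2}+m\bigl((a-nb)^2+b^2\bigr)$ by \eqref{eq:deg}. The function $(1-ns)^2+s^2$ of $s=b/a$ is smallest at $s=n/(n^2+1)$, so we take $(a,b)=(n^2+1,n)$.

\begin{proposition}\label{prop:vanish}
$H^0(S,L_n^m)=0$ for $1\le m<\frac{n^2+1}{2}$.
\end{proposition}

\begin{proof}
For $w\in A$ let $j_w\colon E\to A$, $j_w(t)=w+((n^2+1)t,nt)$. Since $\varphi_n((n^2+1)t,nt)=(t,nt)$, formula \eqref{eq:deg} gives $\deg j_w^*\Theta_n=1+n^2$, while $p_1j_w$ has degree $(n^2+1)^2$. By (S1), $j_w^*W_m=(p_1j_w)^*V_m\otimes j_w^*\Theta_n^m$ is semistable of slope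
\[
-\tfrac12(n^2+1)^2+m(n^2+1)=(n^2+1)\Bigl(m-\frac{n^2+1}2\Bigr)<0 ,
\]
so it has no sections by (S2). Every section of $W_m$ thus vanishes at $j_w(o)=w$, for all $w$, and $H^0(S,L_n^m)=H^0(A,W_m)=0$.
\end{proof}

\subsection*{The first integer at or above the threshold}
Here we use the fibers $X=X_{n,z}$ again. By \eqref{eq:restr}, the projection formula and flat base change along $\mu$,
\begin{equation}\label{eq:push}
\pi'_*(L_n^m|_X)\cong\mu^*V_m\otimes\mathcal O_E(m\,o),
\end{equation}
which is semistable of rank $2$ and degree $2m-n^2$. As $\pi'$ is finite, its cohomology is that of $L_n^m|_X$.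

\begin{proposition}\label{prop:odd}
If $n$ is odd and $m=\frac{n^2+1}{2}$, then $L_n^m$ is not globally generated.
\end{proposition}

\begin{proof}
The bundle \eqref{eq:push} has degree $1$, so $h^0(X,L_n^m|_X)=1$ by (S2). A globally generated line bundle with $h^0=1$ is trivial, but $\deg L_n^m|_X=2m>0$.
\end{proof}

For $n$ even the same count gives a pencil on each fiber, which may well be base point free on a given fiber. The obstruction appears only when all fibers are considered together: it is a second Chern class.

\begin{proposition}\label{prop:even}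
If $n$ is even and $m=\frac{n^2}{2}+1$, then $H^0(S,L_n^m)\ne0$ and $L_n^m$ is not globally generated.
\end{proposition}

\begin{proof}
Let $N=L_n^m$ and $q=q_n$, a flat morphism with fibers $X_{n,z}$. The bundle \eqref{eq:push} has degree $2$, so $h^0(X_{n,z},N)=2$ and $h^1(X_{n,z},N)=0$ for all $z$. By cohomology and base change, $R^1q_*N=0$ and $R=q_*N$ is a vector bundle of rank $2$ with fibers $R(z)=H^0(X_{n,z},N)$. The Leray spectral sequence gives $\deg R=\chi(R)=\chi(N)$.

We have $\chi(\mathcal O_S)=\chi(\mathcal O_C)\chi(\mathcal O_E)=0$, $N^2=4m^2$ and $K_S\equiv2[\{c\}\times E]$, so $N\cdot K_S=2m(n^2+1)=2m(2m-1)$. Riemann--Roch gives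
\[
\chi(N)=\tfrac12(N^2-N\cdot K_S)=2m^2-m(2m-1)=m .
\]
Hence $\deg R=m$ and $h^0(N)=h^0(R)\ge\chi(R)=m>0$.

The natural map $q^*R\to N$ is, at a point $s\in S$, the evaluation $H^0(X_{n,q(s)},N)\to N(s)$. If $N$ were globally generated, some global section would be nonzero at $s$, and so would its restriction to the fiber; the map would be nonzero at every point. It is a section of the rank $2$ bundle $G=q^*R^\vee\otimes N$, and a nowhere vanishing section forces $c_2(G)=0$. But $c_2(q^*R^\vee)=0$ because $E$ is a curve, $c_1(q^*R^\vee)\equiv-mX$, and $X\cdot N=2m$, so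
\[
c_2(G)=c_2(q^*R^\vee)+c_1(q^*R^\vee)\cdot N+N^2=-2m^2+4m^2=2m^2\neq0 .
\]
Thus $N$ is not globally generated.
\end{proof}

\subsection*{Above the threshold}
We prove that $W_m$ is globally generated by writing $W_m=F\otimes\Theta_n$, where $F$ has no higher cohomology after any twist by $\operatorname{Pic}^0(A)$. Two lemmas on abelian surfaces are needed.

\begin{lemma}\label{lem:ample}
Let $M$ be a line bundle on an abelian surface $B$ with $M^2>0$ and $M\cdot H>0$ for some ample $H$. Then $h^0(M)>0$ and $M$ is ample.
\end{lemma}

\begin{proof}
Since $K_B$ is trivial and $\chi(\mathcal O_B)=0$, we have $\chi(M)=M^2/2>0$ and $h^2(M)=h^0(M^{-1})=0$, the latter because $M\cdot H>0$. So $M\cong\mathcal O_B(D)$ with $D$ effective. Let $\Gamma$ be an irreducible curve. General translates of $D$ and of $\Gamma$ do not contain $\Gamma$ and have the same numerical classes as $D$ and $\Gamma$, so $M\cdot\Gamma\ge0$ and $\Gamma^2\ge0$. If $M\cdot\Gamma=0$, the Hodge index theorem gives $\Gamma^2<0$ or $\Gamma\equiv0$, both impossible. Now apply Nakai--Moishezon.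
\end{proof}

A coherent sheaf $F$ on $A$ is called IT$_0$ if $H^i(A,F\otimes\alpha)=0$ for all $i>0$ and all $\alpha\in\hat A=\operatorname{Pic}^0(A)$. Let $\mathcal P$ be the Poincar\'e bundle on $A\times\hat A$, so that $\mathcal P|_{A\times\{\alpha\}}\cong\alpha$. The Fourier--Mukai functor $\Phi(F)=R\mathrm{pr}_{2*}(\mathrm{pr}_1^*F\otimes\mathcal P)$ is an equivalence between the bounded derived categories of coherent sheaves on $A$ and on $\hat A$; we only use that it sends nonzero morphisms to nonzero morphisms. If $F$ is IT$_0$, cohomology and base change shows that $\Phi(F)$ is a vector bundle $\hat F$ placed in degree $0$, with fiber $H^0(A,F\otimes\alpha)$ at $\alpha$, functorially in $F$. The next lemma is an instance of \cite[Thm.~2.4]{PP}; we include a direct proof.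

\begin{lemma}\label{lem:IT0}
If $F$ is an IT$_0$ vector bundle on $A$, then $F\otimes\Theta_n$ is globally generated.
\end{lemma}

\begin{proof}
Let $w=(x_0,y_0)\in A$. It suffices to show that for every nonzero linear form on the fiber $F(w)$, viewed as a nonzero morphism $\lambda\colon F\to\mathbb C(w)$ to the skyscraper sheaf, there is a section of $F\otimes\Theta_n$ whose value at $w$ is not killed by $\lambda$. Both $F$ and $\mathbb C(w)$ are IT$_0$, so $\Phi(\lambda)$ is a nonzero morphism of vector bundles on the irreducible variety $\hat A$. It is nonzero on the fibers over a nonempty open set $U_1\subset\hat A$: for $\alpha\in U_1$ there is $s\in H^0(F\otimes\alpha)$ with $\lambda(s(w))\neq0$.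

Every $\alpha\in\hat A$ is uniquely of the form $\varphi_n^*\bigl(\mathcal O_E(o-a)\boxtimes\mathcal O_E(o-b)\bigr)$ with $a,b\in E$. Then $\Theta_n\otimes\alpha^{-1}=\varphi_n^*\bigl(\mathcal O_E(a)\boxtimes\mathcal O_E(b)\bigr)$ has a section $t$ with zero set $\{x-ny=a\}\cup\{y=b\}$. So $t(w)\ne0$ for $\alpha$ in the nonempty open set $U_2$ given by $a\neq x_0-ny_0$, $b\neq y_0$. For $\alpha\in U_1\cap U_2$ the section $s\otimes t$ of $F\otimes\Theta_n$ satisfies $\lambda(s(w))\,t(w)\neq0$.
\end{proof}

To check IT$_0$ for a twist of $p_1^*V_m$ we would like to reduce to a line bundle on an abelian surface. The surface $S$ is not abelian, but by (S3) the bundle $V_m$ does not remember that it came from $C$: it is also the direct image of a line bundle under an \emph{unramified} double cover.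

\begin{proposition}\label{prop:gg}
If $m-1>\frac{n^2+1}{2}$, then $L_n^m$ is globally generated.
\end{proposition}

\begin{proof}
Let $\psi\colon E'\to E$ be an isogeny of degree $2$ and $P\in\operatorname{Pic}^{-1}(E')$. Then $\psi_*P$ has rank $2$ and degree $\chi(P)=-1$. It is stable, since a line subbundle $T$ of degree $\ge0$ would give a nonzero map $\psi^*T\to P$ with $\deg\psi^*T\ge0>\deg P$. For $\beta\in\operatorname{Pic}^0(E)$ we have $\det\psi_*(P\otimes\psi^*\beta)\cong\det(\psi_*P)\otimes\beta^2$, and $\beta\mapsto\beta^2$ is surjective on $\operatorname{Pic}^0(E)$, so every determinant of degree $-1$ occurs. By Lemma~\ref{lem:stable} and (S3), $V_m\cong\psi_*P_m$ for some $P_m\in\operatorname{Pic}^{-1}(E')$.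

Let $A'=E'\times E$ with first projection $p_1'$, let $\Psi=\psi\times\mathrm{id}\colon A'\to A$ and $H=\Psi^*\Theta_n$, which is ample. Flat base change and the projection formula give
\[
F:=p_1^*V_m\otimes\Theta_n^{m-1}\cong\Psi_*M,\qquad M=p_1'^*P_m\otimes H^{m-1}.
\]
With $v'=[\mathrm{pt}\times E]$ we have $p_1'^*P_m\equiv-v'$, $v'^2=0$, $H^2=4$, and $H\cdot v'=n^2+1$ by \eqref{eq:deg}. Hence
\[
M^2=4(m-1)\Bigl(m-1-\frac{n^2+1}2\Bigr)>0,\qquad M\cdot H=4(m-1)-(n^2+1)>0 ,
\]
and $M$ is ample by Lemma~\ref{lem:ample}. For $\alpha\in\hat A$ the bundle $M\otimes\Psi^*\alpha\equiv M$ is ample too, and $K_{A'}$ is trivial, so Kodaira vanishing gives $H^i(A,F\otimes\alpha)=H^i(A',M\otimes\Psi^*\alpha)=0$ for $i>0$. By Lemma~\ref{lem:IT0}, $W_m=F\otimes\Theta_n$ is globally generated, hence so is $f^*W_m$. Since $f$ is finite, hence affine, the natural map $f^*W_m=f^*f_*L_n^m\to L_n^m$ is surjective.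
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
Let $n$ be even. Proposition~\ref{prop:vanish} covers $1\le m\le n^2/2$, Proposition~\ref{prop:even} covers $m=n^2/2+1$, and Proposition~\ref{prop:gg} applies to $m=n^2/2+2$. Let $n$ be odd. Proposition~\ref{prop:vanish} covers $1\le m\le\frac{n^2-1}2$, Proposition~\ref{prop:odd} covers $m=\frac{n^2+1}{2}$, and Proposition~\ref{prop:gg} applies to $m=\frac{n^2+5}2$. The last sentence of the theorem follows from Proposition~\ref{prop:vanish}.
\end{proof}

For $n$ odd and $m=\frac{n^2+3}{2}$ the bundle $M$ above has $M^2=0$ and is not ample; this is why our argument does not decide between the two values.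

\section{Products of a curve with an elliptic curve}\label{sec:class}

We prove Theorem~\ref{thm:class}.

\subsection*{The bounded cases}
Suppose that every morphism $C\to E$ is constant; this holds in particular for $g=0$. For a line bundle $L$ on $C\times E$ of degree $k$ on the curves $\{c\}\times E$, the morphism $C\to\operatorname{Pic}^k(E)\cong E$, $c\mapsto L|_{\{c\}\times E}$, is constant, with value $L_2$ say. Then $L\otimes r^*L_2^{-1}$ is trivial on all fibers of $p$, so by the seesaw principle it is a pullback $p^*L_1$, and $L\cong L_1\boxtimes L_2$. If $L$ is ample, restriction to fibers shows $\deg L_i\ge1$. Then $L_1^m$ is globally generated for $m\ge\max(1,2g)$ and $L_2^m$ for $m\ge2$, so $\nu(L)\le\max(2,2g)$.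

If $g=1$, then $B=C\times E$ is an abelian surface, and $L^2$ is globally generated for every ample $L$ by the classical theorem of Lefschetz. We recall the reason: $L\cong\mathcal O_B(D)$ with $D$ effective by Lemma~\ref{lem:ample}; writing $D_a$ for the translate of $D$ by $a\in B$, the theorem of the square gives $D_a+D_{-a}\sim2D$, and a given point lies on neither translate for general $a$. So $\nu\le2$.

\subsection*{The unbounded case}
Let $g\ge2$ and let $\pi\colon C\to E$ be nonconstant of degree $d\geq 2$. We use the bundles \eqref{eq:Ln} for $n$ prime to $d$ and the curves $X=X_{n,o}$, which are connected by Lemma~\ref{lem:conn}. For $d>2$ there is in general no involution, and the curve $D$ of Corollary~\ref{cor:CS} need not be $E$. Instead of naming a good $Q$, we show that each possible conclusion of Corollary~\ref{cor:CS} confines $Q$ to a proper closed subset of $\operatorname{Pic}^0(C)$, and that there are countably many such conclusions.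

Fix $n$. Factorizations $X\stackrel\rho\to D\to E$ of $\pi'$, up to isomorphism, correspond to the intermediate fields of the finite separable extension $\mathbb C(X)/\mathbb C(E)$, so there are finitely many. For each of them,
\[
B_\rho=\{Q\in\operatorname{Pic}^0(C): h^*Q\in\rho^*\operatorname{Pic}^0(D)\}
\]
is a closed subgroup, the preimage of an abelian subvariety of $\operatorname{Pic}^0(X)$.

\begin{lemma}\label{lem:proper}
If $\deg\rho\ge2$, then $B_\rho\neq\operatorname{Pic}^0(C)$.
\end{lemma}

\begin{proof}
Suppose $h^*\operatorname{Pic}^0(C)\subset\rho^*\operatorname{Pic}^0(D)$. Passing to tangent spaces at the origin gives $h^*H^1(\mathcal O_C)\subset\rho^*H^1(\mathcal O_D)$. By Hodge theory $H^1(\mathcal O)$ is the complex conjugate of $H^0(K)$, compatibly with pullbacks, so $h^*H^0(K_C)\subset\rho^*H^0(K_D)$. We regard $\mathbb C(C)$, $\mathbb C(D)$ and $\mathbb C(E)$ as subfields of $\mathbb C(X)$ by means of $h$, $\rho$ and $\pi'$, and claim that $\mathbb C(C)\subset\mathbb C(D)$.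

The quotient of two rational $1$-forms on $D$ lies in $\mathbb C(D)$. So $\mathbb C(D)$ contains the subfield $k\subset\mathbb C(C)$ generated by the quotients $\omega_1/\omega_2$ with $\omega_i\in H^0(K_C)$, $\omega_2\ne0$; this is the function field of the canonical image of $C$. If $C$ is not hyperelliptic, the canonical map is an embedding and $k=\mathbb C(C)$. If $C$ is hyperelliptic with involution $\iota$, then $k$ is the field of $\iota$-invariants, of index $2$. Take $u\in k$ nonconstant and $\omega\in H^0(K_C)$ nonzero. Both $\omega$ and $du$ come from rational forms on $D$, so $\omega/du\in\mathbb C(D)$. An $\iota$-invariant holomorphic form descends to $\mathbb P^1$ and so vanishes; hence $\iota^*\omega=-\omega$, while $\iota^*du=du$. Thus $\omega/du\notin k$ and $k(\omega/du)=\mathbb C(C)$. This proves the claim.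

Also $\mathbb C(E)\subset\mathbb C(D)$, because $\pi'$ factors through $\rho$. But $(h,\pi')\colon X\to C\times E$ is a closed embedding, so $\mathbb C(X)$ is generated by $\mathbb C(C)$ and $\mathbb C(E)$. Hence $\mathbb C(D)=\mathbb C(X)$ and $\deg\rho=1$, a contradiction.
\end{proof}

For $m\ge1$ the set $\{Q:Q^m\in B_\rho\}$ is closed, and it is proper because $Q\mapsto Q^m$ is surjective on $\operatorname{Pic}^0(C)$. As $n$ (prime to $d$), $m\ge1$ and $\rho$ (of degree $\geq2$) vary, we get countably many proper closed subsets, which by the Baire category theorem do not cover $\operatorname{Pic}^0(C)$. Choose $Q$ outside all of them. Then the conclusion of Corollary~\ref{cor:CS} never holds, so if $L_n^m$ is globally generated, then $n^2(g-1)\le d(d-1)m$. Therefore the ample bundles $L_n$, with $L_n^2=2d$, satisfy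
\[
\nu(L_n)\ge\frac{n^2(g-1)}{d(d-1)}\qquad\text{for }\gcd(n,d)=1 ,
\]
and $\nu$ is unbounded. This completes the proof of Theorem~\ref{thm:class}. \qed

\section{Higher dimension, blow-ups, and boundedness}\label{sec:other}

\subsection*{Proof of Theorem~\ref{thm:other}(a)}
The bound $\nu\le\max(1,2g)$ on curves was noted in the introduction. Let $S$ and $L_n$ be as in Theorem~\ref{thm:main}, and let $Y$ be a smooth projective variety of any dimension with an ample bundle $H$. Then $L_n\boxtimes H$ is ample on $S\times Y$, and $(L_n\boxtimes H)^m$ restricts to $L_n^m$ on $S\times\{y\}$. So $\nu(L_n\boxtimes H)\ge\nu(L_n)\to\infty$.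

Now let $\beta\colon\tilde S\to S$ be the blow-up at distinct points $x_1,\dots,x_k$, with exceptional curves $E_1,\dots,E_k$. We want ample bundles of the form $\beta^*L_n^{a}(-\sum E_i)$ with $a$ independent of $n$. This needs a bound for multiplicities of curves that is uniform in $n$:
\begin{equation}\label{eq:mult}
L_n\cdot D\ge\operatorname{mult}_xD\quad\text{for every irreducible curve $D\subset S$ and every $x\in D$.}
\end{equation}
Write $x=(c,y_0)$ and $z=q_n(x)$. By \eqref{eq:Ln}, $L_n\equiv X_{n,z}+C\times\{y_0\}$, an effective divisor through $x$ whose two components are smooth and irreducible. If $D$ is not one of them, the local intersection number at $x$ is at least $\operatorname{mult}_xD$ and all others are nonnegative. If $D$ is one of them, $\operatorname{mult}_xD=1\le L_n\cdot D$ by ampleness. This proves \eqref{eq:mult}.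

Put $\tilde L_n=\beta^*L_n^{k+1}(-\sum_iE_i)$. For the strict transform $\tilde D$ of an irreducible curve $D\subset S$,
\[
\tilde L_n\cdot\tilde D=(k+1)L_n\cdot D-\sum_i\operatorname{mult}_{x_i}D=L_n\cdot D+\sum_i\bigl(L_n\cdot D-\operatorname{mult}_{x_i}D\bigr)>0 .
\]
Moreover $\tilde L_n\cdot E_i=1$ and $\tilde L_n^2=4(k+1)^2-k>0$, so $\tilde L_n$ is ample. Choose $z\ne q_n(x_i)$ for all $i$. Then $X_{n,z}$ avoids the blown-up points and $\tilde L_n^m|_{X_{n,z}}\cong L_n^{(k+1)m}|_{X_{n,z}}$. Proposition~\ref{prop:restr}, which concerns the restriction to a single fiber, gives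
\[
\nu(\tilde L_n)\ge\frac{n^2(g-1)}{2(k+1)}\to\infty . 
\]
This proves (a). \qed

\subsection*{Proof of Theorem~\ref{thm:other}(b)}
We write line bundles additively. A real divisor class is nef if it has nonnegative degree on every curve; intersection numbers of two nef classes are nonnegative. Reider's theorem \cite{Reider} implies: if $B$ is a nef divisor on a smooth projective surface $S$ with $B^2\ge5$ and $K_S+B$ is not globally generated, then there is an effective divisor $D\neq0$ with $B\cdot D\le1$. For $B=mL$ with $L$ ample and $m\geq3$ we have $B^2\ge9$ and $B\cdot D\ge3$, which is the statement on adjoint bundles made in the introduction.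

Let $tL-K_S$ be nef, $t\ge0$, and let $m>t+2$ be an integer. The divisor $B=mL-K_S=(tL-K_S)+(m-t)L$ is nef. Expanding the square gives $B^2\ge(m-t)^2L^2>4$, so the integer $B^2$ is at least $5$. For effective $D\ne0$ we have $B\cdot D\ge(m-t)L\cdot D>2$. Hence $K_S+B=mL$ is globally generated.

If $-K_S$ is nef, $t=0$ works for all $L$, and $\nu\le3$. Recall that $\overline{NE}(S)$ is the closure of the cone spanned by the numerical classes of curves, and that an ample class is positive on $\overline{NE}(S)\setminus\{0\}$. Suppose this cone is generated by finitely many rational rays, and let $c_1,\dots,c_s$ be classes of integral $1$-cycles spanning them. For every ample $L$ the number $L\cdot c_j$ is a positive integer. With $t=\max(0,K_S\cdot c_1,\dots,K_S\cdot c_s)$ we get $(tL-K_S)\cdot c_j\ge t-K_S\cdot c_j\ge0$, so $tL-K_S$ is nef. The integer $t$ does not depend on $L$, and $\nu\le t+3$. If the Picard number is one, the cone is the ray spanned by any curve. \qed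

\begin{remark}
Part (b) shows that the growth in Theorem~\ref{thm:main} is exactly quadratic. There $f^*v\equiv2[\{c\}\times E]$ for $v=\{o\}\times E$, so $K_S\equiv(g-1)f^*v$ and $tL_n-K_S\equiv f^*G_t$ with $G_t=t\Theta_n-(g-1)v$. Put $t_n=(g-1)(n^2+1)$. Then $G_t^2=2t(t-t_n)$ and $G_t\cdot\Theta_n=2t-t_n$. For rational $t>t_n$ a multiple of $G_t$ is ample by Lemma~\ref{lem:ample}, so the limit $G_{t_n}$ and its pullback are nef, and $\nu(L_n)\le(g-1)(n^2+1)+3$. For $0<t<t_n$ the class $tL_n-K_S$ has negative square and is not nef, so no $t$ serves for all $n$.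
\end{remark}

\begin{thebibliography}{9}

\bibitem{Atiyah} Atiyah, \emph{Vector bundles over an elliptic curve}, 1957.

\bibitem{Laz} Lazarsfeld, \emph{Positivity II}.

\bibitem{MFO} \emph{Mini-Workshop: Seshadri Constants}, \texttt{http://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3816/\allowbreak OWR\_2019\_53.pdf?\allowbreak isAllowed=y\&sequence=1}

\bibitem{PP} Pareschi and Popa, \emph{Regularity on abelian varieties I}, J. AMS \textbf{16} (2003).

\bibitem{Reider} Reider, Ann. of Math. \textbf{127} (1988).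

\end{thebibliography}
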